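# Subvarieties of a finitely generated Mal'cev variety: no infinite antichains

## The theorem on subvarieties and what it says

**Theorem 1.** Let $\mathbf A$ be a finite algebra (of any type) with a Mal'cev term. For every sequence $\mathcal W_1,\mathcal W_2,\dots$ of subvarieties of $\mathbb V(\mathbf A)$ there are $i<j$ with $\mathcal W_j\subseteq\mathcal W_i$. Hence $\mathbb V(\mathbf A)$ has no infinite antichain of subvarieties.

This answers the following question: is there a finitely generated variety with a Mal'cev term, of finite type, that has an infinite antichain of subvarieties? There is none, and finiteness of the type plays no role.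

We recall the words. An *identity* $s\approx t$ is a pair of terms. A *variety* is the class of all algebras of a given type that satisfy some set of identities. We write $\mathbb V(\mathbf A)$ for the variety generated by $\mathbf A$; it consists of all algebras satisfying every identity of $\mathbf A$. A variety is *finitely generated* if it is $\mathbb V(\mathbf A)$ for some finite $\mathbf A$. Two consequences of the definitions are used all the time. First, $\mathcal W\subseteq\mathcal W'$ holds if and only if every identity of $\mathcal W'$ is an identity of $\mathcal W$. Second, if two terms have the same term operation on $\mathbf A$, that is $s^{\mathbf A}=t^{\mathbf A}$, then $s\approx t$ holds in all of $\mathbb V(\mathbf A)$.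

A *Mal'cev term* is a term $d(x,y,z)$ with
$$d(x,y,y)\approx x\approx d(y,y,x).$$
For groups, $d(x,y,z)=xy^{-1}z$ works. An *antichain of subvarieties* is a family of subvarieties that are pairwise incomparable under inclusion.

For a first case, let $\mathbf A$ be the cyclic group $\mathbb Z_6$. The subvarieties of $\mathbb V(\mathbb Z_6)$ are the classes of abelian groups of exponent dividing $m$, for $m\mid 6$. They are ordered as the divisors $1,2,3,6$, and the largest antichain is $\{2,3\}$. Here the lattice is finite and there is nothing to prove.

In general the lattice is infinite. Aichinger and Mayr (2016) proved that for finite $\mathbf A$ with a Mal'cev term every subvariety of $\mathbb V(\mathbf A)$ is generated by a finite algebra; in particular there are no infinite ascending chains of subvarieties. Bryant (1982) showed that infinite descending chains occur, for example in the variety generated by a suitable finite pointed group (a group with an added constant). Chain conditions alone do not settle the question about antichains: a top element with countably many pairwise incomparable elements below it has no infinite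 chain at all, and has an infinite antichain.

Theorem 1 forbids both infinite antichains and infinite strictly ascending chains, since a sequence of either kind has no $i<j$ with $\mathcal W_j\subseteq\mathcal W_i$. It does not forbid descending chains. Equivalently, it says: every nonempty family of subvarieties has only finitely many maximal members, and every member lies below one of them. Indeed, the maximal members form an antichain, and a member below no maximal one would start an infinite ascending chain. Conversely, suppose that a sequence had no $i<j$ with $\mathcal W_j\subseteq\mathcal W_i$. Its members are distinct, and the family $\{\mathcal W_i\}$ has finitely many maximal members; take $j$ larger than all their indices. Then $\mathcal W_j$ lies below one of them, a contradiction.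

## Clonoids, and the reduction of Theorem 1 to them

The purpose of this section is to replace varieties by families of functions on finite powers.

Let $C$ be a finite nonempty set and let $\mathbf B=(B;d)$ be a finite algebra with one ternary operation satisfying $d(x,y,y)=x=d(y,y,x)$. For a map $\pi:S\to S'$ of finite nonempty sets and $f:C^S\to B$ put
$$f^\pi:C^{S'}\to B,\qquad f^\pi(u)=f(u\circ\pi).$$
Think of $f$ as a function of variables $x_s$, $s\in S$; then $f^\pi$ arises by renaming $x_s$ to $x_{\pi(s)}$, possibly identifying variables or adding dummy ones. We have $(f^\pi)^\sigma(u)=f(u\circ\sigma\circ\pi)$, so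
$$(f^\pi)^\sigma=f^{\sigma\pi}.\qquad\text{(1)}$$

**Definition.** A *$(C,\mathbf B)$-clonoid* $L$ assigns to every finite nonempty set $S$ a nonempty set $L(S)\subseteq B^{C^S}$ that is closed under pointwise $d$, such that $f\in L(S)$ implies $f^\pi\in L(S')$ for all maps $\pi:S\to S'$. We write $L\subseteq L'$ if $L(S)\subseteq L'(S)$ for all $S$.

Let $[m]=\{1,\dots,m\}$, $m\ge1$. Using bijections $S\to[m]$, we see that $L$ is determined by the sets $L([m])$, and that inclusion need only be checked on these.

**Example 1.** Let $C=B=\{0,1\}=\mathbb F_2$ and $d(x,y,z)=x+y+z$. Every function $\mathbb F_2^S\to\mathbb F_2$ is given by a unique polynomial in which each variable has exponent at most $1$ in each monomial. Let $P_k(S)$ be the set of functions of degree at most $k$, and $P_\infty(S)$ the set of all functions. Renaming variables does not raise the degree, so $P_k$ and $P_\infty$ are clonoids. They form a strictly ascending chain $P_0\subsetneq P_1\subsetneq\cdots\subsetneq P_\infty$, so infinite ascending chains of clonoids exist.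

**Example 2.** If $|C|=1$, then $B^{C^S}$ is just $B$, and $f^\pi$ is the same element as $f$. Since there are maps between any two nonempty sets, in both directions, $L(S)$ is one and the same subset of $B$ for all $S$. There are only finitely many clonoids in this case.

**Theorem 2.** Every sequence $L_1,L_2,\dots$ of $(C,\mathbf B)$-clonoids has an infinite subsequence in which each member $L_i$ from some point on satisfies $L_i\subseteq L_j$ for all but finitely many members $L_j$. In particular there are $i<j$ with $L_i\subseteq L_j$.

**Theorem 2 implies Theorem 1.** Let $C=A$, $B=A\times A$, and let $d$ be the Mal'cev term operation of $\mathbf A$ acting coordinatewise. For a subvariety $\mathcal W$ of $\mathbb V(\mathbf A)$ let $L_{\mathcal W}(S)$ be the set of all functions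
$$(s^{\mathbf A},t^{\mathbf A}):A^S\to A\times A,$$
where $s,t$ are terms in variables from $S$ with $\mathcal W\models s\approx t$. This is a clonoid. It is nonempty because $x\approx x$ holds for $x\in S$. It is closed under $d$ because $\mathcal W\models s_i\approx t_i$ for $i=1,2,3$ gives $\mathcal W\models d(s_1,s_2,s_3)\approx d(t_1,t_2,t_3)$. Finally, $f\mapsto f^\pi$ corresponds to the substitution $x\mapsto\pi(x)$ of variables, and the identities of $\mathcal W$ are closed under substitution.

We claim that $\mathcal W\subseteq\mathcal W'$ if and only if $L_{\mathcal W'}\subseteq L_{\mathcal W}$. If $\mathcal W\subseteq\mathcal W'$, then every identity of $\mathcal W'$ holds in $\mathcal W$, and the inclusion is clear. Conversely, let $L_{\mathcal W'}\subseteq L_{\mathcal W}$ and let $\mathcal W'\models s\approx t$, with variables in $S$. Then $(s^{\mathbf A},t^{\mathbf A})\in L_{\mathcal W'}(S)\subseteq L_{\mathcal W}(S)$. So there are terms $s',t'$ with $s'^{\mathbf A}=s^{\mathbf A}$, $t'^{\mathbf A}=t^{\mathbf A}$ and $\mathcal W\models s'\approx t'$. Since $\mathcal W\subseteq\mathbb V(\mathbf A)$, we get $\mathcal W\models s\approx s'\approx t'\approx t$.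 So every identity of $\mathcal W'$ holds in $\mathcal W$, which means $\mathcal W\subseteq\mathcal W'$.

Now apply Theorem 2 to the sequence $L_{\mathcal W_i}$: some $i<j$ has $L_{\mathcal W_i}\subseteq L_{\mathcal W_j}$, that is, $\mathcal W_j\subseteq\mathcal W_i$. $\square$

From here on, $C$ and $\mathbf B$ are fixed, and the task is Theorem 2.

## Forks: how a Mal'cev operation lets us compare sets of functions

The Mal'cev operation makes a set of functions behave like an affine space that has been brought to echelon form: one only has to know how two functions can part for the first time.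

**Definition.** For a finite nonempty linearly ordered set $I$, a set $H\subseteq B^I$ and $i\in I$, let
$$\mathrm{Fork}_i(H)=\{(f(i),g(i)):\ f,g\in H,\ f(j)=g(j)\text{ for all }j<i\}.$$

**Lemma 3.** Let $G\subseteq H\subseteq B^I$ be closed under $d$, let $H\ne\emptyset$, and let $\mathrm{Fork}_i(H)\subseteq\mathrm{Fork}_i(G)$ for all $i\in I$. Then $G=H$.

*Proof.* $\mathrm{Fork}_i(H)$ contains $(f(i),f(i))$ for $f\in H$, so it is nonempty, hence $G\neq\emptyset$. Let $f\in H$. We show by induction along $I$ that for each initial segment some $g\in G$ agrees with $f$ on it. For the empty segment any $g\in G$ works. Suppose that $g\in G$ agrees with $f$ on $\{j<i\}$. Both are in $H$, so $(g(i),f(i))\in\mathrm{Fork}_i(H)\subseteq\mathrm{Fork}_i(G)$. So there are $p,p'\in G$ with $p=p'$ below $i$, $p(i)=g(i)$ and $p'(i)=f(i)$. The function $d(g,p,p')\in G$ has the value $d(g(j),p(j),p(j))=g(j)=f(j)$ at each $j<i$, and the value $d(g(i),g(i),f(i))=f(i)$ at $i$. At the end of the induction, $f\in G$. $\square$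

Fix a linear order on $C$. For a finite nonempty linearly ordered set $S$ we order $C^S$ lexicographically: $u<w$ if $u_p<w_p$ at the least $p$ with $u_p\ne w_p$. The points of $I=C^S$ are words, and forks live at words.

**Example 1, continued.** Let $0<1$. For $w\in\{0,1\}^{[m]}$, the pairs $(0,0)$ and $(1,1)$ are forks of $P_k([m])$ at $w$, by the constant functions. The pair $(0,1)$ is a fork at $w$ if and only if some $h\in P_k([m])$ vanishes below $w$ and has $h(w)=1$; call such a $w$ a leading position. If $w$ has at most $k$ ones, let $h=\prod_{w_i=1}x_i$. If $h(u)=1$, then $u\ge w$ coordinatewise, hence lexicographically; so $w$ is leading. There are $\sum_{i\le k}\binom mi=\dim P_k([m])$ words of this kind. By echelon form, the number of leading positions equals the dimension, so there are no others. The forks $(0,1)$ of $P_k$ occur exactly at the words with at most $k$ ones.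

## Rigid surjections and the well-quasi-order on forks

The aim of this section is to transport forks from longer words to shorter ones, and to deduce that clonoids satisfy the descending chain condition.

**Definition.** A surjection $\pi:S\to S'$ of finite linearly ordered sets is *rigid* if $p<p'$ implies $\min\pi^{-1}(p)<\min\pi^{-1}(p')$.

For example, the map $[3]\to[2]$ with values $1,2,1$ is rigid, and the one with values $2,1,1$ is not.

**Lemma 4.** Let $\pi:S\to S'$ be rigid and $w\in C^{S'}$. (i) If $u<w$ then $u\circ\pi<w\circ\pi$. (ii) If $f,g:C^S\to B$ agree below $w\circ\pi$, then $f^\pi,g^\pi$ agree below $w$, and $f^\pi(w)=f(w\circ\pi)$, $g^\pi(w)=g(w\circ\pi)$.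

*Proof.* (i) Let $p$ be least with $u_p\neq w_p$, so $u_p<w_p$, and let $q_0=\min\pi^{-1}(p)$. Let $q<q_0$. Then $\pi(q)\ne p$. If $\pi(q)>p$, then rigidity gives $q_0<\min\pi^{-1}(\pi(q))\le q$, a contradiction. So $\pi(q)<p$, and $u\circ\pi$, $w\circ\pi$ agree at $q$. At $q_0$ they have the values $u_p<w_p$. (ii) If $u<w$, then $u\circ\pi<w\circ\pi$ by (i), so $f^\pi(u)=f(u\circ\pi)=g(u\circ\pi)=g^\pi(u)$. The values at $w$ hold by definition. $\square$

Now recall well-quasi-orders. A quasi-order is a *wqo* if every infinite sequence $x_1,x_2,\dots$ in it has $i<j$ with $x_i\le x_j$. **Higman's lemma** (1952): for a finite set $\Sigma$, the (scattered) subword order on the set $\Sigma^*$ of words is a wqo. For instance $01$ is a subword of $0011$, and $10$ is not. We also use three elementary facts.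

1. Finite products of wqos are wqos. In a wqo every sequence has an infinite nondecreasing subsequence: only finitely many indices $i$ have no $j>i$ with $x_i\le x_j$ (infinitely many would form a bad sequence), and beyond them one can always continue. For a product, take such a subsequence for the first factor, then within it one for the second, and so on.
2. In a partially ordered wqo, every up-set has finitely many minimal elements and is generated by them. There is no infinite antichain and no infinite strictly descending sequence, since either would be a bad sequence.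
3. A descending chain of down-sets of a wqo stabilizes. Otherwise, after thinning, $D_1\supsetneq D_2\supsetneq\cdots$; choose $x_i\in D_i\setminus D_{i+1}$. If $x_i\le x_j$ with $i<j$, then $x_i\in D_j\subseteq D_{i+1}$, a contradiction.

For a clonoid $L$ and $a,b\in B$ let $W_{ab}(L)$ be the set of words $w\in C^{[m]}$, $m\ge1$, with $(a,b)\in\mathrm{Fork}_w(L([m]))$. Each nonempty word can be written uniquely as
$$w=c_1v_1c_2v_2\cdots c_hv_h,\qquad v_i\in\{c_1,\dots,c_i\}^*,$$
where $c_1,\dots,c_h$ are its distinct letters in order of first occurrence. The *displayed* $c_i$ are the first occurrences, and $c=(c_1,\dots,c_h)$ is the *skeleton* of $w$. For example, $0010100$ has skeleton $(0,1)$, $v_1=0$, $v_2=0100$. Let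
$$Q_c=\prod_{i=1}^h\{c_1,\dots,c_i\}^*$$
with the product of the subword orders. This is a partial order, and a wqo by Higman's lemma and fact 1. Let
$$D^c_{ab}(L)=\{v\in Q_c:\ c_1v_1\cdots c_hv_h\in W_{ab}(L)\}.$$

**Lemma 5.** $D^c_{ab}(L)$ is a down-set of $Q_c$.

*Proof.* Let $v\le v'$ in $Q_c$ with corresponding words $w\in C^{[m]}$, $w'\in C^{[m']}$, and fix embeddings of $v_i$ into $v_i'$ as subwords. We define $\pi:[m']\to[m]$. The displayed $c_i$ of $w'$, and the positions of $w'$ in the images of the embeddings, go to the corresponding positions of $w$. Any other position of $w'$ lies in some $v'_i$ and carries a letter $c_l$ with $l\le i$; it goes to the displayed $c_l$ of $w$. Then $w'=w\circ\pi$. The least preimage of each position of $w$ is its corresponding copy in $w'$: a position in $v_i$ has only this preimage, and the extra preimages of the displayed $c_l$ lie in $v'_i$ with $i\ge l$, after the displayed $c_l$ of $w'$. The copies are in the same order as the originals, so $\pi$ is rigid. If $f,g\in L([m'])$ agree below $w'=w\circ\pi$ and have values $a,b$ there, then by Lemma 4 $f^\pi,g^\pi\in L([m])$ agree below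 $w$ and have values $a,b$ at $w$. So $v'\in D^c_{ab}(L)$ implies $v\in D^c_{ab}(L)$. $\square$

**Example 1, continued.** For $P_k$ with $1\le k<\infty$ and $c=(0,1)$, the set $D^c_{01}(P_k)$ consists of the pairs $(0^n,v_2)$ where $v_2$ has at most $k-1$ ones. The complement is generated by the single minimal element $(\emptyset,1^k)$, with $\emptyset$ the empty word.

**Lemma 6.** There is no infinite strictly descending chain of $(C,\mathbf B)$-clonoids.

*Proof.* If $L'\subseteq L$, then $D^c_{ab}(L')\subseteq D^c_{ab}(L)$ for all $a,b,c$. If equality holds for all $a,b,c$, then $\mathrm{Fork}_w(L'([m]))=\mathrm{Fork}_w(L([m]))$ for all $m$ and $w$, since every word has a skeleton, and $L'=L$ by Lemma 3. There are only finitely many triples $(a,b,c)$. Along a descending chain of clonoids all the sets $D^c_{ab}$ stabilize by fact 3, hence so does the chain. $\square$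

## Equal forks, incomparable clonoids

It is tempting to describe a clonoid by its down-sets $D^c_{ab}(L)$ and to compare two clonoids by comparing these. This works when one clonoid contains the other, as in Lemma 6. It fails without that hypothesis.

**Example 3.** Let $C=\{0<1<2\}$, $B=\mathbb F_2$, $d=x+y+z$. For $h:C\to\mathbb F_2$ with $h(0)=0$, $h(1)=1$ let
$$L_h(S)=\Big\{\varepsilon+\sum_{s\in S}a_sh(x_s):\ \varepsilon,a_s\in\mathbb F_2\Big\}.$$
This is a clonoid, and each $L_h([m])$ is a linear space. Consider a nonzero function in $L_h([m])$. If $\varepsilon=1$, it is nonzero at the least word $0^m$. If $\varepsilon=0$, let $j$ be the largest index with $a_j=1$, and let $w=0^{j-1}10^{m-j}$. The words below $w$ start with $0^j$, so the function vanishes there, and at $w$ it has the value $h(1)=1$. So the words where a nonzero function can first be nonzero are exactly $0^m$ and the $0^{j-1}10^{m-j}$. At each of these all four pairs are forks; by the constants, at every other word exactly $(0,0)$ and $(1,1)$ are forks.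

None of this depends on $h(2)$. Let $h_1$ and $h_2$ be the choices $h(2)=0$ and $h(2)=1$. Then $L_{h_1}$ and $L_{h_2}$ have the same forks at every word. But $L_{h_1}([1])=\{\varepsilon+ah_1(x)\}$ does not contain $h_2$, and vice versa, so they are incomparable.

The exact obstacle is visible in Lemma 3. To show $L\subseteq L'$ we must apply it to $H=L([m])$ and $G=L([m])\cap L'([m])$. So each fork of $L$ must be realized by a pair of functions that lie *in both* $L$ and $L'$. In Example 3 the intersection consists of the constants only. We need a way to force common functions.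

## Limits of clonoids, and a finite test that is too weak

The second natural approach is compactness. It goes a good part of the way.

**Lemma 7.** Let $L_1,L_2,\dots$ be $(C,\mathbf B)$-clonoids such that for every $n$, $L_j([n])$ is eventually constant in $j$. Let $X(S)$ be the eventual value of $L_j(S)$. Then $X$ is a clonoid, and there is $i_0$ with $L_i\subseteq X$ for all $i\ge i_0$.

*Proof.* By bijections, $L_j(S)$ is eventually constant for every $S$. Each defining condition of a clonoid involves only one or two sets $S,S'$, and for these $X$ coincides with $L_j$ for large $j$. So $X$ is a clonoid. For $N\ge1$ let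
$$X^{(N)}(S)=\{f\in B^{C^S}:\ f^\pi\in X([N])\text{ for all }\pi:S\to[N]\}.$$
This contains $X(S)$, so it is nonempty. It is closed under $d$, because $f\mapsto f^\pi$ commutes with pointwise $d$. If $f\in X^{(N)}(S)$ and $\sigma:S\to S'$, then $(f^\sigma)^\pi=f^{\pi\sigma}\in X([N])$ for all $\pi:S'\to[N]$. So $X^{(N)}$ is a clonoid containing $X$.

It is decreasing in $N$: let $\iota:[N]\to[N+1]$ be the inclusion and $\varrho:[N+1]\to[N]$ a map with $\varrho\iota=\mathrm{id}$. If $f\in X^{(N+1)}(S)$ and $\pi:S\to[N]$, then $f^{\iota\pi}\in X([N+1])$, so $f^\pi=(f^{\iota\pi})^\varrho\in X([N])$. Moreover $\bigcap_NX^{(N)}=X$: if $f\in X^{(N)}(S)$ with $N=|S|$, take $\pi$ bijective; then $f=(f^\pi)^{\pi^{-1}}\in X(S)$.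

By Lemma 6 the chain $X^{(N)}$ stabilizes, so $X=X^{(N)}$ for some $N$. Let $i$ be so large that $L_i([N])=X([N])$, which holds for all $i$ from some $i_0$ on. If $f\in L_i(S)$, then $f^\pi\in L_i([N])=X([N])$ for all $\pi:S\to[N]$, so $f\in X^{(N)}(S)=X(S)$. $\square$

Given any sequence of clonoids, a diagonal argument yields a subsequence as in Lemma 7, because there are finitely many possibilities for $L_j([n])$. So for large $i$ we have $L_i\subseteq X$, and each $L_j$ agrees with $X$ on the level $[n]$ once $j$ is large. If each clonoid $L$ had a number $N$ with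
$$L([N])\subseteq L'([N])\ \Longrightarrow\ L\subseteq L'\quad\text{for all }L',\qquad\text{(2)}$$
we would be done: $L_i([N])\subseteq X([N])=L_j([N])$ for large $j$ would give $L_i\subseteq L_j$.

But (2) is false in general. For $L=P_\infty$ and $L'=P_N$ we have $L([N])=L'([N])$, since every function of $N$ variables has degree at most $N$, and yet $P_\infty\not\subseteq P_N$. No $N$ works for $P_\infty$.

The remedy is to attach to $L$ another clonoid $L^\sharp$, over a larger alphabet, whose finite levels contain statements about functions in $L$ of *arbitrarily many* variables. Lemma 7 holds over every alphabet, so it can be applied to the $L_j^\sharp$; and for $L^\sharp$ the analogue of (2) will be true.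

## The clonoid $L^\sharp$ over sequences of first occurrences

This section constructs $L^\sharp$, states the finite test, and deduces Theorem 2 from it. The guiding thought is this. A function of a long block of variables that can be described by finite data, uniformly in the length of the block, may look only at the distinct entries of the block and the order in which they first occur. This is what rigid surjections preserve.

Let $E=C^C$, with elements written as vectors $e=(e_\alpha)_{\alpha\in C}$. Let $\mathcal X$ be the finite set of nonempty sequences of pairwise distinct elements of $E$. For a nonempty sequence in $E$ let $\mathrm{fo}(\varepsilon_1,\dots,\varepsilon_r)\in\mathcal X$ be the sequence of its distinct members in order of first occurrence. For $C=\{0,1\}$, with $e$ written as $e_0e_1$, we have $\mathrm{fo}(01,11,01,00)=(01,11,00)$, and $|\mathcal X|=4+12+24+24=64$.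

If $\varrho:[r]\to[r']$ is rigid, then
$$\mathrm{fo}(\varepsilon_{\varrho(1)},\dots,\varepsilon_{\varrho(r)})=\mathrm{fo}(\varepsilon_1,\dots,\varepsilon_{r'}).\qquad\text{(3)}$$
The members are the same, since $\varrho$ is onto. If a member first occurs at $p$ in $(\varepsilon_1,\dots,\varepsilon_{r'})$, then in the pulled-back sequence it occurs at the places in $\varrho^{-1}(p')$ for certain $p'\ge p$, including $p'=p$; by rigidity its first occurrence is at $\min\varrho^{-1}(p)$, and this is increasing in $p$.

**Definition.** For $\varphi:\mathcal X^S\to B$ and $r\ge1$ let $\varphi_r:C^{S\times[r]\times C}\to B$,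
$$\varphi_r(u)=\varphi\big((\mathrm{fo}(u_{s,1},\dots,u_{s,r}))_{s\in S}\big),\qquad u_{s,q}=(u(s,q,\alpha))_{\alpha\in C}\in E.$$
For a $(C,\mathbf B)$-clonoid $L$ let
$$L^\sharp(S)=\{\varphi:\mathcal X^S\to B:\ \varphi_r\in L(S\times[r]\times C)\text{ for all }r\ge1\}.$$

So each $s\in S$ is blown up to a block of $r$ vectors, and $\varphi$ sees the block through $\mathrm{fo}$.

*It suffices that $\varphi_r\in L(S\times[r]\times C)$ for infinitely many $r$.* Let $r'\ge1$, choose such an $r\ge r'$, and let $\varrho:[r]\to[r']$ be rigid, for example $\varrho(q)=\min(q,r')$. For $\pi=\mathrm{id}\times\varrho\times\mathrm{id}$ we have $(u\circ\pi)_{s,q}=u_{s,\varrho(q)}$, so (3) gives $\varphi_{r'}=(\varphi_r)^\pi\in L(S\times[r']\times C)$.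

*$L^\sharp$ is an $(\mathcal X,\mathbf B)$-clonoid.* Closure under $d$ holds because $\varphi\mapsto\varphi_r$ commutes with pointwise $d$. For $\pi:S\to S'$, both $(\varphi^\pi)_r(u)$ and $(\varphi_r)^{\pi\times\mathrm{id}\times\mathrm{id}}(u)$ equal $\varphi\big((\mathrm{fo}(u_{\pi(s),1},\dots,u_{\pi(s),r}))_{s\in S}\big)$; so $\varphi\in L^\sharp(S)$ implies $\varphi^\pi\in L^\sharp(S')$. For nonemptiness, fix $\alpha_0\in C$ once and for all. For $f\in L(S)$ put $\varphi(x)=f\big(s\mapsto(\text{first entry of }x_s)_{\alpha_0}\big)$. The first entry of $\mathrm{fo}(u_{s,1},\dots,u_{s,r})$ is $u_{s,1}$, so $\varphi_r=f^\pi$ with $\pi(s)=(s,1,\alpha_0)$, and $\varphi_r\in L$ for all $r$.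

**Example 1, continued.** The pair $P_\infty$, $P_k$ ($k<\infty$), which defeated (2), is now separated at the lowest level. Let $\varphi:\mathcal X^{[1]}\to\mathbb F_2$ be $1$ if the vector $10$ occurs in $x_1$, and $0$ otherwise. Then
$$\varphi_r(u)=1+\prod_{q=1}^r\big(1+[u_{1,q}=10]\big),$$
where $[u_{1,q}=10]=u(1,q,0)\,(1+u(1,q,1))$ has degree $2$. The factors use disjoint sets of variables, so $\varphi_r$ has degree $2r$. Hence $\varphi\in P_\infty^\sharp([1])$ and $\varphi\notin P_k^\sharp([1])$ for every $k<\infty$.

**Proposition 8.** For every $(C,\mathbf B)$-clonoid $L$ there is $N=N(L)$ such that for every $(C,\mathbf B)$-clonoid $L'$: if $L^\sharp([N])\subseteq L'^\sharp([N])$, then $L\subseteq L'$.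

**Proposition 8 implies Theorem 2.** Let $L_1,L_2,\dots$ be $(C,\mathbf B)$-clonoids. For each $n$ there are only finitely many possibilities for $L^\sharp_j([n])\subseteq B^{\mathcal X^{[n]}}$. By a diagonal argument we pass to a subsequence, again written $L_1,L_2,\dots$, such that $L^\sharp_j([n])$ is eventually constant in $j$ for every $n$, with eventual value $X([n])$. Lemma 7, applied to the $(\mathcal X,\mathbf B)$-clonoids $L_j^\sharp$, gives $i_0$ with $L_i^\sharp\subseteq X$ for all $i\ge i_0$. Fix $i\ge i_0$ and let $N=N(L_i)$. For all sufficiently large $j$,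
$$L_i^\sharp([N])\subseteq X([N])=L_j^\sharp([N]),$$
so $L_i\subseteq L_j$ by Proposition 8. For $i<j$ with $L_i\subseteq L_j$, take any $i\ge i_0$ and $j$ large. $\square$

It remains to prove Proposition 8.

## A product form of the dual Ramsey theorem

To produce functions that depend only on first occurrences, we will use the following theorem.

**Dual Ramsey theorem** (Graham–Rothschild 1971). For all $1\le k\le r$ and $q\ge1$ there is $R$ such that for every $q$-colouring of the partitions of an $R$-element set into $k$ classes there is a partition into $r$ classes all of whose coarsenings into $k$ classes have the same colour.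

We need it for rigid maps with a distinguished value $0$, for several $k$ at once, and for several coordinates at once.

**Definition.** For $R\ge1$, $k\ge0$ let $\mathcal R(R,k)$ be the set of maps $\sigma:[R]\to\{0,1,\dots,k\}$ that attain all of $1,\dots,k$ with $\min\sigma^{-1}(1)<\dots<\min\sigma^{-1}(k)$. The value $0$ is optional.

For example, written as words of values, $\mathcal R(3,2)=\{012,102,112,120,121,122\}$, and $\mathcal R(R,0)$ contains only the constant map $0$. For $\rho\in\mathcal R(R,r)$ with $r\ge1$ and $\sigma\in\mathcal R(r,k)$, we compute $\sigma\circ\rho$ with $\sigma(0)=0$. For $i\ge1$ we have $(\sigma\circ\rho)^{-1}(i)=\bigcup_{p\in\sigma^{-1}(i)}\rho^{-1}(p)$, where all $p\ge1$, so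
$$\min(\sigma\circ\rho)^{-1}(i)=\min\rho^{-1}\big(\min\sigma^{-1}(i)\big),$$
and $\sigma\circ\rho\in\mathcal R(R,k)$. This composition is associative. If $R\ge r$ then $\mathcal R(R,r)\ne\emptyset$. The sets $\mathcal R(R,k)$ for different $k$ are disjoint, since $k$ is the largest value attained.

**Lemma 9.** For all $\kappa,r,q\ge1$, $K\ge0$ there is $R\ge r$ such that for every $q$-colouring of $\bigcup_{\mathbf k\in\{0,\dots,K\}^\kappa}\prod_j\mathcal R(R,k_j)$ there are $\rho_1,\dots,\rho_\kappa\in\mathcal R(R,r)$ such that for $\sigma_j\in\mathcal R(r,k_j)$, $k_j\le K$, the colour of $(\sigma_1\circ\rho_1,\dots,\sigma_\kappa\circ\rho_\kappa)$ depends only on $\mathbf k=(k_1,\dots,k_\kappa)$.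

*Proof.* **Monotonicity.** This lets us enlarge $R$ freely. If $R$ has the property and $\tilde R\ge R$, then $\tilde R$ has it too. Fix $\theta\in\mathcal R(\tilde R,R)$, apply the property of $R$ to the colouring $(\sigma_j)_j\mapsto\text{colour}\big((\sigma_j\circ\theta)_j\big)$ to get $\rho_j$, and use $\rho_j\circ\theta$. The same argument works for the property restricted to $\kappa=1$ and a single value of $k$.

**One coordinate, a single $k$.** This is the dual Ramsey theorem in other words. If $k>r$, then $\mathcal R(r,k)=\emptyset$, and $R=r$ works. Let $k\le r$. Elements of $\mathcal R(R,k)$ correspond to partitions of $\{0,\dots,R\}$ into $k+1$ classes: given a partition, number the classes $0,\dots,k$ in the order of their minima; the class of $0$ gets the number $0$. Let $\rho\in\mathcal R(R,r)$. A coarsening into $k+1$ classes of the partition of $\rho$ corresponds to some $\tau\in\mathcal R(R,k)$ that factors as $\tau=\sigma\circ\rho$ with $\sigma(0)=0$; since $p\mapsto\min\rho^{-1}(p)$ is increasing, the displayed formula for minima shows $\sigma\in\mathcal R(r,k)$. Conversely each $\sigma\circ\rho$ gives such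 a coarsening. So the dual Ramsey theorem, for $k+1\le r+1$ classes and a set of $R+1$ elements, gives the desired $R$; we have $R+1\ge r+1$, because the set has a partition into $r+1$ classes.

**One coordinate, all $k\le K$.** Here we apply the previous case once for each $k$. Put $R^{(0)}=r$, and let $R^{(k+1)}\ge R^{(k)}$ be as in the previous case for the value $k$, with target $R^{(k)}$ in place of $r$. Let $R=R^{(K+1)}$. Given a $q$-colouring, choose successively for $k=K,K-1,\dots,0$ maps $\rho^k\in\mathcal R(R^{(k+1)},R^{(k)})$ such that the colouring
$$\sigma\mapsto\text{colour}(\sigma\circ\rho^{k+1}\circ\cdots\circ\rho^K)\quad\text{of }\mathcal R(R^{(k+1)},k)$$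
is constant on all $\tau\circ\rho^k$ with $\tau\in\mathcal R(R^{(k)},k)$. Put $\rho=\rho^0\circ\cdots\circ\rho^K\in\mathcal R(R,r)$. For $\sigma\in\mathcal R(r,k)$ we have
$$\sigma\circ\rho=\tau\circ\rho^k\circ\rho^{k+1}\circ\cdots\circ\rho^K,\qquad\tau=\sigma\circ\rho^0\circ\cdots\circ\rho^{k-1}\in\mathcal R(R^{(k)},k),$$
so its colour depends only on $k$.

**Induction on $\kappa$.** Here we treat the last coordinate with very many colours and then the others. Let $\kappa\ge2$, and let $R'\ge r$ be the number for $\kappa-1$, $r$, $K$ with $q^{K+1}$ colours. Let $T$ be the finite set of tuples $(\sigma_1,\dots,\sigma_{\kappa-1})$ with $\sigma_j\in\bigcup_{k\le K}\mathcal R(R',k)$. By the case $\kappa=1$ and monotonicity there is $R\ge R'$ with the property for $\kappa=1$, target $r$ and $q^{|T|}$ colours.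

Let a $q$-colouring be given for this $R$. Fix $\theta\in\mathcal R(R,R')$, and colour each $\sigma_\kappa\in\bigcup_{k\le K}\mathcal R(R,k)$ by the function
$$T\ni(\sigma_1,\dots,\sigma_{\kappa-1})\mapsto\text{colour}(\sigma_1\circ\theta,\dots,\sigma_{\kappa-1}\circ\theta,\sigma_\kappa).$$
We obtain $\rho_\kappa\in\mathcal R(R,r)$ such that this function, taken at $\sigma_\kappa\circ\rho_\kappa$ with $\sigma_\kappa\in\mathcal R(r,k_\kappa)$, depends only on $k_\kappa$. Now colour the elements of $T$ by the tuples, indexed by $k_\kappa\le\min(K,r)$, of the colours of $(\sigma_1\circ\theta,\dots,\sigma_{\kappa-1}\circ\theta,\sigma_\kappa\circ\rho_\kappa)$ with $\sigma_\kappa\in\mathcal R(r,k_\kappa)$; the choice of $\sigma_\kappa$ does not matter. These are at most $q^{K+1}$ colours. The case $\kappa-1$ gives $\rho'_1,\dots,\rho'_{\kappa-1}\in\mathcal R(R',r)$ for which the tuple at $(\sigma_1\circ\rho_1',\dots,\sigma_{\kappa-1}\circ\rho'_{\kappa-1})$ depends only on $(k_1,\dots,k_{\kappa-1})$. Set $\rho_j=\rho_j'\circ\theta$ for $j<\kappa$. Then the colour of $(\sigma_j\circ\rho_j)_{j\le\kappa}$ depends only on $\mathbf k$. $\square$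

## Proof of Proposition 8: from forks of $L$ to common forks of $L$ and $L'$

The plan is as follows. A word $w$ at which $L$ has a fork will be cut into a *frame* of boundedly many letters, with gaps that may be refilled by arbitrarily long words without losing the fork. On long words, Lemma 9 yields forking functions described by finite data. These data are elements of $L^\sharp([N])$, so they pass to $L'^\sharp([N])$, and there they can be decoded into functions with a fork at the original $w$.

**Choice of $N$.** The number must depend on $L$ only. For all $a,b,c$ let $M^c_{ab}$ be the set of minimal elements of $Q_c\setminus D^c_{ab}(L)$. By Lemma 5 and fact 2, $M^c_{ab}$ is finite, and $Q_c\setminus D^c_{ab}(L)$ is the up-set generated by it. Let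
$$n_0=\max_{a,b,c}\Big(|C|+\sum_{\mu\in M^c_{ab}}|\mu|\Big),\qquad N=2n_0,$$
where $|\mu|$ is the total length of the tuple $\mu$.

Let $L'$ satisfy $L^\sharp([N])\subseteq L'^\sharp([N])$. Fix $m$, $w\in C^{[m]}$ and $(a,b)\in\mathrm{Fork}_w(L([m]))$. We show:

$(\ast)$ There are $f,g\in L([m])\cap L'([m])$ agreeing below $w$ with $f(w)=a$, $g(w)=b$.

Given $(\ast)$ for all such $m,w,(a,b)$, Lemma 3 with $G=L([m])\cap L'([m])$ and $H=L([m])$ gives $G=H$, so $L([m])\subseteq L'([m])$ for all $m$, and $L\subseteq L'$.

**Step 1: the frame of $w$.** This step finds at most $n_0$ positions of $w$ which certify that $w\in W_{ab}(L)$. Let $w=c_1v_1\cdots c_hv_h$ with skeleton $c$, so $v\in D^c_{ab}(L)$. For each $\mu\in M^c_{ab}$ we have $\mu\not\le v$. Choose $i=i(\mu)$ such that $z=\mu_i$ is not a subword of $v_i$, and write $z=z_1\cdots z_l$; here $l\ge1$. Now try to embed $z$ greedily in $v_i$: let $o_1$ be the first occurrence of $z_1$ in $v_i$, and $o_{s+1}$ the first occurrence of $z_{s+1}$ in $v_i$ after $o_s$. This stops with $o_1<\dots<o_{l'}$, $0\le l'<l$. Within $v_i$ we then know the following, where for $l'=0$ only the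 last statement is meant, in the form that $z_1$ does not occur in $v_i$ at all:

- $z_1$ does not occur before $o_1$;
- $z_{s+1}$ does not occur strictly between $o_s$ and $o_{s+1}$, for $1\le s<l'$;
- $z_{l'+1}$ does not occur after $o_{l'}$.

Let $P=\{p_1<\dots<p_\kappa\}$ consist of the positions of the displayed $c_1,\dots,c_h$ and all greedy positions, for all $\mu\in M^c_{ab}$. Then $\kappa\le n_0$ and $p_1=1$. Write
$$w=\beta_1\gamma_1\beta_2\gamma_2\cdots\beta_\kappa\gamma_\kappa,$$
where $\beta_j$ is the letter at $p_j$ and $\gamma_j$ is the gap word between $p_j$ and $p_{j+1}$ (after $p_\kappa$ if $j=\kappa$). Let $\Delta_j$ be the set of letters occurring in $\gamma_j$. Each $\alpha\in\Delta_j$ equals some $\beta_i$ with $i\le j$, since its first occurrence in $w$ is a displayed letter, at a position in $P$, before the gap. Let $t(j,\alpha)$ be the least such $i$. So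
$$\beta_{t(j,\alpha)}=\alpha,\qquad t(j,\alpha)\le j.\qquad\text{(4)}$$

*Claim.* $\beta_1y_1\beta_2y_2\cdots\beta_\kappa y_\kappa\in W_{ab}(L)$ for all $y_j\in\Delta_j^*$.

Each gap lies inside a single $v_i$, because the displayed positions are in $P$; so its letters are in $\{c_1,\dots,c_i\}$. Hence the new word has the same skeleton $c$. Let $v'\in Q_c$ be its tuple, and let $\mu\in M^c_{ab}$ with $i$, $z$ as above. The greedy positions of $\mu$ are kept. They cut $v_i$ into regions (before $o_1$, between consecutive ones, after $o_{l'}$). Each gap inside $v_i$ lies in one region and is refilled only with letters that already occurred in that region; frame letters in the region are kept. So the three statements above remain true in $v_i'$, for the kept positions $o_s$. Suppose that $z$ embeds in $v'_i$. By induction on $s\le l'$, its $s$-th letter is placed at or after $o_s$: for $s=1$ because $z_1$ does not occur before $o_1$, and from $s$ to $s+1$ because the next letter is placed strictly after $o_s$ and $z_{s+1}$ does not occur strictly between $o_s$ and $o_{s+1}$. Then the $(l'+1)$-st letter would have to occur after $o_{l'}$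 (or anywhere, if $l'=0$), which is impossible. So $\mu\not\le v'$ for all $\mu\in M^c_{ab}$, that is, $v'\in D^c_{ab}(L)$. This proves the claim.

Two examples. For $L=P_3$, $(a,b)=(0,1)$ and $w=0010100$, we have $c=(0,1)$, $v=(0,0100)$ and $M^c_{01}=\{(\emptyset,111)\}$. The greedy embedding of $111$ in $0100$ finds one position, so $P=\{1,3,5\}$; the frame is $0,1,1$, with gaps $0$, $0$, $00$. The claim says that all words in $0\,0^*\,1\,0^*\,1\,0^*$ carry the fork; indeed they have two ones. For $L=P_\infty$ every $M^c_{ab}$ is empty, and $N=2|C|=4$. With $w=01101$ the frame consists of the positions $1,2$; the gaps are $\gamma_1=\emptyset$ and $\gamma_2=101$, so $\Delta_1=\emptyset$, $\Delta_2=\{0,1\}$, $t(2,0)=1$ and $t(2,1)=2$. We call this the example $01101$ and return to it.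

**Step 2: long words with the same frame.** This step sets up words with long regular gaps, and rigid maps between them. For $\mathbf k=(k_1,\dots,k_\kappa)$ with $k_j\ge0$ let
$$S_{\mathbf k}=\{1,\dots,\kappa\}\cup\{(j,q,\alpha):\ 1\le j\le\kappa,\ 1\le q\le k_j,\ \alpha\in\Delta_j\},$$
ordered as $1,(1,\cdot,\cdot),2,(2,\cdot,\cdot),\dots$, where for fixed $j$ the $(j,q,\alpha)$ are ordered by $q$, then by $\alpha$. Write $S_r=S_{(r,\dots,r)}$. Let $w_r\in C^{S_r}$ have the value $\beta_i$ at $i$ and $\alpha$ at $(j,q,\alpha)$. In the example $01101$, $w_r$ is the word $01(01)^r$.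

By the claim, $w_r\in W_{ab}(L)$ for all $r\ge1$, where we identify $S_r$ with $[|S_r|]$ as ordered sets. So there are $f_r,g_r\in L(S_r)$ agreeing below $w_r$ with $f_r(w_r)=a$, $g_r(w_r)=b$.

For $\sigma=(\sigma_j)\in\prod_j\mathcal R(R,k_j)$ define
$$\pi_\sigma:S_R\to S_{\mathbf k},\qquad i\mapsto i,\qquad(j,q,\alpha)\mapsto\begin{cases}(j,\sigma_j(q),\alpha)&\text{if }\sigma_j(q)\ge1,\\ t(j,\alpha)&\text{if }\sigma_j(q)=0.\end{cases}$$
So the value $0$ means that a column is merged into earlier frame positions carrying the same letters. We need three properties.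

*Composition:* $\pi_{\sigma\circ\rho}=\pi_\sigma\circ\pi_\rho$ for $\rho\in\mathcal R(R,r)^\kappa$ and $\sigma\in\prod_j\mathcal R(r,k_j)$, with $\sigma\circ\rho$ taken componentwise. At $i$ this is clear. At $(j,q,\alpha)$ with $\rho_j(q)=p\ge1$, both sides are $\pi_\sigma(j,p,\alpha)$. If $\rho_j(q)=0$, both sides are $t(j,\alpha)$, because $\sigma_j(0)=0$ and $\pi_\sigma$ fixes the frame positions.

*Rigidity:* for $\rho\in\mathcal R(R,r)^\kappa$ the map $\pi_\rho:S_R\to S_r$ is rigid. The least preimage of $i$ is $i$: any other preimage $(j,q,\alpha)$ has $t(j,\alpha)=i$, so $i\le j$ by (4), and $(j,q,\alpha)$ comes after $j$, hence after $i$. The preimages of $(j,q,\alpha)$ are the $(j,q',\alpha)$ with $\rho_j(q')=q$, so the least one is $(j,\min\rho_j^{-1}(q),\alpha)$. These least preimages are in the same order as their images, since $q\mapsto\min\rho_j^{-1}(q)$ is increasing.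

*Letters:* $w_r\circ\pi_\rho=w_R$, since $\beta_{t(j,\alpha)}=\alpha$ by (4).

**Step 3: canonical functions.** This step replaces $f_r,g_r$ by functions that see each gap only through first occurrences. For $u\in C^{S_r}$ put
$$e_{j,q}(u)=(u(j,q,\alpha))_{\alpha\in\Delta_j}\in C^{\Delta_j},\qquad\mathrm{vac}_j(u)=(u_{t(j,\alpha)})_{\alpha\in\Delta_j}\in C^{\Delta_j}.$$
Let $N_j(u)$ be the (possibly empty) sequence of the distinct members different from $\mathrm{vac}_j(u)$ of $(e_{j,1}(u),\dots,e_{j,r}(u))$, in order of first occurrence. Its length is at most $K:=|C|^{|C|}$. Fix $r\ge K$.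

For each $R$ consider the colouring
$$\sigma\mapsto\big(\mathbf k,(f_R)^{\pi_\sigma},(g_R)^{\pi_\sigma}\big),\qquad\sigma\in\prod_j\mathcal R(R,k_j),\ \mathbf k\in\{0,\dots,K\}^\kappa.$$
The two functions are elements of $B^{C^{S_{\mathbf k}}}$, so the number of colours is bounded independently of $R$. By Lemma 9, for suitable $R$ there is $\rho\in\mathcal R(R,r)^\kappa$ such that the functions
$$f^{(r)}:=(f_R)^{\pi_\rho},\qquad g^{(r)}:=(g_R)^{\pi_\rho}\qquad\text{in }L(S_r)$$
have the following property: for $\sigma\in\prod_j\mathcal R(r,k_j)$, $k_j\le K$, the function $(f^{(r)})^{\pi_\sigma}=(f_R)^{\pi_\sigma\pi_\rho}=(f_R)^{\pi_{\sigma\circ\rho}}$ depends only on $\mathbf k$; call it $F_{\mathbf k}$. Similarly $(g^{(r)})^{\pi_\sigma}=G_{\mathbf k}$.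

Let $u\in C^{S_r}$ with $N_j(u)=(n_{j,1},\dots,n_{j,k_j})$. Set $\sigma_j(q)=0$ if $e_{j,q}(u)=\mathrm{vac}_j(u)$, and $\sigma_j(q)=i$ if $e_{j,q}(u)=n_{j,i}$. Then $\sigma_j\in\mathcal R(r,k_j)$, because the $n_{j,i}$ are numbered in order of first occurrence, and $k_j\le K$. Define $u'\in C^{S_{\mathbf k}}$ by $u'_i=u_i$ and $u'(j,i,\alpha)=(n_{j,i})_\alpha$. Then $u=u'\circ\pi_\sigma$: at $(j,q,\alpha)$ with $\sigma_j(q)=i\ge1$ the right side is $(n_{j,i})_\alpha=u(j,q,\alpha)$, and if $\sigma_j(q)=0$ it is $u_{t(j,\alpha)}=(\mathrm{vac}_j(u))_\alpha=u(j,q,\alpha)$. So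
$$f^{(r)}(u)=(f^{(r)})^{\pi_\sigma}(u')=F_{\mathbf k}(u'),$$
and likewise $g^{(r)}(u)=G_{\mathbf k}(u')$. Here $\mathbf k$ and $u'$ are determined by $u_1,\dots,u_\kappa$ and the $N_j(u)$. Hence
$$f^{(r)}(u)=\Phi_r(u_1,\dots,u_\kappa;N_1(u),\dots,N_\kappa(u)),\qquad g^{(r)}(u)=\Psi_r(u_1,\dots,u_\kappa;N_1(u),\dots,N_\kappa(u)),$$
where $\Phi_r,\Psi_r$ are functions on the finite set $\mathcal D$ of all $(u_1,\dots,u_\kappa;N_1,\dots,N_\kappa)$ with $u_i\in C$ and $N_j$ a sequence of distinct elements of $C^{\Delta_j}$ different from $(u_{t(j,\alpha)})_{\alpha\in\Delta_j}$. All elements of $\mathcal D$ are attained, since $r\ge K$: take the members of $N_j$ as the first columns and fill the unused columns with $\mathrm{vac}_j$. The set $\mathcal D$ does not depend on $r$.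

The fork has survived: $f_R,g_R$ agree below $w_R=w_r\circ\pi_\rho$ and have the values $a,b$ there, and $\pi_\rho$ is rigid, so by Lemma 4
$$f^{(r)},g^{(r)}\text{ agree below }w_r,\qquad f^{(r)}(w_r)=a,\quad g^{(r)}(w_r)=b.\qquad\text{(5)}$$

We do this for every $r\ge K$. As $B^{\mathcal D}$ is finite, there are $\Phi,\Psi:\mathcal D\to B$ with $(\Phi_r,\Psi_r)=(\Phi,\Psi)$ for all $r$ in an infinite set $\mathcal I$ of integers $\ge K$.

In the example $01101$ with $(a,b)=(1,0)$ one can see such data directly. Let $f^{(r)}$ be the indicator function of $w_r=01(01)^r$ and $g^{(r)}=0$. At $u=w_r$ every column $e_{2,q}$ equals $\mathrm{vac}_2=(0,1)$, and $u=w_r$ holds if and only if $u_1=0$, $u_2=1$ and $N_2(u)=\emptyset$ ($N_1$ is always empty). So $\Phi$ is the indicator of $(0,1;\emptyset,\emptyset)$ and $\Psi=0$, for all $r$.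

**Step 4: the data are elements of $L^\sharp([N])$.** This step turns $\Phi,\Psi$ into functions on $\mathcal X^{[N]}$. We use the indices $1,\dots,\kappa$ for the frame letters and $\kappa+1,\dots,2\kappa$ for the gaps; recall $2\kappa\le2n_0=N$. For $x\in\mathcal X^{[N]}$ let
$$u_i=(\text{first entry of }x_i)_{\alpha_0}\qquad(1\le i\le\kappa).$$
Let $N_j(x)$ be obtained from the sequence $x_{\kappa+j}$ by restricting its entries to $\Delta_j$, deleting those equal to $(u_{t(j,\alpha)})_{\alpha\in\Delta_j}$, and deleting repetitions (keeping first occurrences). Then $(u_1,\dots,u_\kappa;N_1(x),\dots,N_\kappa(x))\in\mathcal D$, and we put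
$$\varphi(x)=\Phi(u_1,\dots,u_\kappa;N_1(x),\dots,N_\kappa(x)),\qquad\psi(x)=\Psi(u_1,\dots,u_\kappa;N_1(x),\dots,N_\kappa(x)).$$

Let $r\in\mathcal I$ and
$$\pi:S_r\to[N]\times[r]\times C,\qquad i\mapsto(i,1,\alpha_0),\qquad(j,q,\alpha)\mapsto(\kappa+j,q,\alpha).$$
For $u\in C^{[N]\times[r]\times C}$ and $x_s=\mathrm{fo}(u_{s,1},\dots,u_{s,r})$, the first entry of $x_i$ is $u_{i,1}$, so its $\alpha_0$-coordinate is $u(i,1,\alpha_0)=(u\circ\pi)_i$. Further, $e_{j,q}(u\circ\pi)$ is the restriction of $u_{\kappa+j,q}$ to $\Delta_j$. Passing to first occurrences of full vectors before restricting to $\Delta_j$ does not change the order of first occurrences of the restrictions: the first place where a given restriction occurs is also the first place where some full vector occurs. So $N_j(x)=N_j(u\circ\pi)$, and therefore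
$$\varphi_r=(f^{(r)})^\pi,\qquad\psi_r=(g^{(r)})^\pi\qquad(r\in\mathcal I).\qquad\text{(6)}$$
Since $f^{(r)},g^{(r)}\in L(S_r)$, we have $\varphi_r,\psi_r\in L([N]\times[r]\times C)$ for infinitely many $r$, and this suffices for $\varphi,\psi\in L^\sharp([N])$.

**Step 5: decoding at $w$.** This step uses the hypothesis on $L'$ and returns to the original word. By assumption $\varphi,\psi\in L'^\sharp([N])$. Choose $r\in\mathcal I$ with $r\ge|\gamma_j|$ for all $j$. Then $\varphi_r,\psi_r$ lie in both $L([N]\times[r]\times C)$ and $L'([N]\times[r]\times C)$. Let $\gamma_{j,q}$ be the $q$-th letter of $\gamma_j$; it is at position $p_j+q$ of $w$. Define $\theta:[N]\times[r]\times C\to[m]$ by $\theta(i,q,\alpha)=p_i$ for $i\le\kappa$, and for $1\le j\le\kappa$, $\alpha\in\Delta_j$ by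
$$\theta(\kappa+j,q,\alpha)=\begin{cases}p_j+q&\text{if }q\le|\gamma_j|\text{ and }\gamma_{j,q}=\alpha,\\ p_{t(j,\alpha)}&\text{otherwise,}\end{cases}$$
and $\theta=1$ elsewhere. In the $q$-th column of gap $j$, the coordinate of the true letter goes to the true position, and the other coordinates go to earlier frame positions with the right letter.

Put $f=(\varphi_r)^\theta$, $g=(\psi_r)^\theta$. Both lie in $L([m])\cap L'([m])$. By (6) and (1), $f=(f^{(r)})^{\theta'}$ and $g=(g^{(r)})^{\theta'}$ with $\theta'=\theta\circ\pi:S_r\to[m]$, where $\theta'(i)=p_i$ and $\theta'(j,q,\alpha)$ is $p_j+q$ or $p_{t(j,\alpha)}$ as above.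

*$\theta'$ is rigid.* It is surjective: each position of $w$ is some $p_i$, or a gap position $p_j+q$ with $1\le q\le|\gamma_j|\le r$. The least preimage of $p_i$ is $i$, since any other preimage $(j,q,\alpha)$ has $t(j,\alpha)=i\le j$ and comes after $i$. The only preimage of the gap position $p_j+q$ is $(j,q,\gamma_{j,q})$. These least preimages are in the same order as their images.

*Letters.* $w\circ\theta'=w_r$, because $w_{p_i}=\beta_i$, $w_{p_j+q}=\gamma_{j,q}$ and $\beta_{t(j,\alpha)}=\alpha$.

By (5), $f^{(r)},g^{(r)}$ agree below $w_r=w\circ\theta'$, with values $a,b$ at $w_r$. By Lemma 4, $f,g$ agree below $w$, with $f(w)=a$ and $g(w)=b$. This is $(\ast)$, and Proposition 8 is proved. $\square$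

In the example $01101$ with $r=3$, the map $\theta'$ sends the eight positions of $w_3=01\,01\,01\,01$ to
$$1,\ 2,\quad1,\ 3,\quad4,\ 2,\quad1,\ 5.$$
The first occurrences of $1,\dots,5$ in this list are in increasing order, so $\theta'$ is rigid, and reading off the letters of $w=01101$ at these positions gives $w_3$. Since $\theta'$ is onto, $f(u)=f^{(3)}(u\circ\theta')$ is the indicator function of the word $01101$.

With Proposition 8, Theorem 2 is proved, and with it Theorem 1. So no finitely generated variety with a Mal'cev term, of finite type or not, has an infinite antichain of subvarieties. $\blacksquare$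

## Clones with a Mal'cev operation

The clonoid results apply to one further class of objects directly. A clone on a finite set $A$ that contains a Mal'cev operation $d$ is an $(A,(A;d))$-clonoid: it contains the projections, and it is closed under $d$ and under renaming of variables. There are only finitely many ternary operations on $A$. So in an infinite antichain, or an infinite descending chain, of clones on $A$ each containing a Mal'cev operation, infinitely many members contain the same $d$. By Theorem 2 and Lemma 6, neither can exist.

## Finite antichains of every size in one variety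

Theorem 1 gives no bound on the size of antichains within a given variety, and there cannot be one in general, even for finite type. By Bryant's result there is a finite pointed group $\mathbf A_1$ with a strictly descending chain $\mathcal W_0\supsetneq\mathcal W_1\supsetneq\cdots$ of subvarieties of $\mathbb V(\mathbf A_1)$. Write $\mathcal W_n=\mathbb V(\mathbf C_n)$. We regard constants as constant unary operations; replacing a constant by a unary term $c(x)$, and back, translates identities into identities, so inclusions between these varieties do not change.

For algebras $\mathbf C,\mathbf D$ of this type let $\mathbf C\otimes\mathbf D$ have the universe $C\times D$, the operation $(x,y)*(x',y')=(x,y')$, and for each basic operation $h$ two operations: $h_1$, acting as $h$ on first coordinates and as the first projection on second coordinates, and $h_2$, acting as $h$ on second coordinates and as the first projection on first coordinates. For a term $s$ let $s_1$, $s_2$ be the terms built with the operations $h_1$, respectively $h_2$.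

The algebra $\mathbf A_1\otimes\mathbf A_1$ is finite and of finite type. With $d$ the Mal'cev term of groups, $d_1(x,y,z)*d_2(x,y,z)$ acts as $d$ in both coordinates, so it is a Mal'cev term.

Next, $\mathbf C_n\otimes\mathbf C_{n'}\in\mathbb V(\mathbf A_1\otimes\mathbf A_1)$. By Birkhoff's theorem, $\mathbf C_n$ and $\mathbf C_{n'}$ are homomorphic images of subalgebras $\mathbf T,\mathbf T'$ of powers of $\mathbf A_1$; by repeating coordinates we may take the same power $\mathbf A_1^I$. The map $(x,y)\mapsto((x_i,y_i))_{i\in I}$ is an isomorphism $\mathbf A_1^I\otimes\mathbf A_1^I\cong(\mathbf A_1\otimes\mathbf A_1)^I$, since all operations act coordinatewise in $I$. Then $\mathbf T\otimes\mathbf T'$ is a subalgebra of $\mathbf A_1^I\otimes\mathbf A_1^I$, and the product of the two surjections is a homomorphism from $\mathbf T\otimes\mathbf T'$ onto $\mathbf C_n\otimes\mathbf C_{n'}$.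

Finally, in $\mathbf C\otimes\mathbf D$ the term $s_1*y$, with $y$ a new variable, has the value of $s$ on first coordinates as its first coordinate, and the second coordinate of $y$ as its second. So $\mathbf C\otimes\mathbf D\models s_1*y\approx t_1*y$ if and only if $\mathbf C\models s\approx t$. Similarly $\mathbf C\otimes\mathbf D\models y*s_2\approx y*t_2$ if and only if $\mathbf D\models s\approx t$. Hence $\mathbb V(\mathbf C\otimes\mathbf D)\subseteq\mathbb V(\mathbf C'\otimes\mathbf D')$ implies $\mathbb V(\mathbf C)\subseteq\mathbb V(\mathbf C')$ and $\mathbb V(\mathbf D)\subseteq\mathbb V(\mathbf D')$.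

Now let $M\ge0$ and consider the $M+1$ subvarieties $\mathbb V(\mathbf C_n\otimes\mathbf C_{M-n})$, $0\le n\le M$, of $\mathbb V(\mathbf A_1\otimes\mathbf A_1)$. An inclusion of the $n$-th in the $n'$-th gives $\mathcal W_n\subseteq\mathcal W_{n'}$ and $\mathcal W_{M-n}\subseteq\mathcal W_{M-n'}$. The chain is strictly descending, so $n\ge n'$ and $M-n\ge M-n'$, that is, $n=n'$. So these $M+1$ varieties form an antichain, for every $M$, inside one finitely generated variety of finite type with a Mal'cev term.
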